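# Vanishing and signs of the intersection numbers $\langle L^nD^{G-n}\rangle$ on toroidal compactifications of $\mathcal A_g$

Throughout, $d_k=\frac{k(k+1)}2$ and $G=d_g=\frac{g(g+1)}2$.

## 1. Siegel space, isotropic lattices, cones and compactifications

The facts recalled in this section are standard. References: Ash–Mumford–Rapoport–Tai, *Smooth compactification of locally symmetric varieties* ([AMRT]); Namikawa, LNM 812; Faltings–Chai ([FC]).

**Definition 1 (Siegel space, Hodge bundle).** $\mathbb H_g$ is the space of symmetric complex $g\times g$ matrices $\tau$ with $\mathrm{Im}\,\tau>0$. The point $\tau$ gives the principally polarized abelian variety $A_\tau=\mathbb C^g/(\tau\mathbb Z^g+\mathbb Z^g)$, and $\mathcal A_g=Sp(2g,\mathbb Z)\backslash\mathbb H_g$, of dimension $G$. Let $\Lambda=\mathbb Z^{2g}$, identify $(a,b)\in\Lambda$ with $\tau a+b\in\mathbb C^g$, and let $E((a,b),(a',b'))=a^tb'-b^ta'$. For $\gamma=\begin{pmatrix}A&B\\C&D\end{pmatrix}\in Sp(2g,\mathbb Z)$, multiplication by $((C\tau+D)^t)^{-1}$ carries the lattice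 of $\tau$ to that of $\gamma\tau$; in this way $\gamma$ acts on $\Lambda$ and preserves $E$. For $\Gamma\subset Sp(2g,\mathbb Z)$ of finite index, the Hodge bundle $L$ on $\Gamma\backslash\mathbb H_g$ is the line bundle such that sections of $wL$ are modular forms of weight $w$, with factor $\det(C\tau+D)^w$.

*Example.* For $g=1$, $\mathbb H_1$ is the upper half plane and sections of $wL$ are classical modular forms of weight $w$.

**Definition 2 (isotropic lattices and their cones).** The letters $I,J,K$ always denote saturated sublattices of $\Lambda$ on which $E$ vanishes. For such $J$ of rank $r$, let $J^\vee=\mathrm{Hom}(J,\mathbb Z)$ and let $C(J)\subset\mathrm{Sym}^2(J_{\mathbb R})$ be the cone of positive definite quadratic forms on $J^\vee_{\mathbb R}$; put $C(J)^{rc}=\bigcup_{I\subset J}C(I)$. For $v\in J$, $vv^t$ is the form $\xi\mapsto\xi(v)^2$. For $I\subset J$ we regard $(J/I)^\vee$ as the set of $\xi\in J^\vee$ with $\xi|_I=0$.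

*Example.* If $r=1$, $J=\mathbb Zv$, then $C(J)=\mathbb R_{>0}vv^t$ and $C(J)^{rc}=\mathbb R_{\ge0}vv^t$. If $r=2$, $C(J)$ is the cone of positive definite symmetric $2\times2$ matrices; $C(J)^{rc}$ adds $0$ and the rays $\mathbb R_{>0}vv^t$ with $v\in J$ primitive, but not the semidefinite forms of irrational radical.

*Adapted coordinates.* Put $k=g-r$. In a symplectic basis adapted to $J$ (so that $J$ consists of the $(0,b)$ with $b$ supported on the last $r$ coordinates) write
$$\tau=\begin{pmatrix}\tau'&z\\z^t&u\end{pmatrix},\qquad \tau'\in\mathbb H_k,\quad z\in\mathbb C^{k\times r},\quad u\in\mathrm{Sym}^2(J_{\mathbb C}).$$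
Then $J^\perp$ consists of the $(a,b)$ whose last $r$ coordinates of $a$ vanish, and $J^\perp/J$ is the lattice of $A_{\tau'}$.

**Definition 3 (the groups attached to $J$).** $\mathcal L_J\subset\mathrm{Sym}^2(J_{\mathbb R})$ is the lattice of translations $u\mapsto u+B$ in $\Gamma$ (the intersection of $\Gamma$ with the center of the unipotent radical of the stabilizer of $J$), and $\bar\Gamma_J$ is the image in $GL(J)$ of the stabilizer of $J$ in $\Gamma$.

*Example.* For $\Gamma=\Gamma(\ell)$, $\mathcal L_J$ is $\ell$ times the integral symmetric matrices. Also $\bar\Gamma_J=\{A\in GL(J):A\equiv1\bmod \ell\}$, since such an $A$ on $J$, its dual on $\Lambda/J^\perp$ and the identity on the middle coordinates form an element of $\Gamma(\ell)$.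

**Definition 4 (admissible decomposition).** This is a $\Gamma$-invariant family $\Sigma=\{\Sigma_J\}$, where $\Sigma_J$ is a fan of rational polyhedral cones with union $C(J)^{rc}$, finite modulo $\bar\Gamma_J$, with $\Sigma_I=\{\sigma\in\Sigma_J:\sigma\subset C(I)^{rc}\}$ for $I\subset J$. It is smooth if every $\sigma\in\Sigma_J$ is generated by part of a basis of $\mathcal L_J$.

*Example.* For $r=1$ the only choice is $\Sigma_J=\{0,\mathbb R_{\ge0}vv^t\}$. In general, a positive definite form $T_0$ on $J$ with minimum $1$ on $J\setminus0$ is *perfect* if the $vv^t$ with $T_0(v)=1$ span $\mathrm{Sym}^2(J_{\mathbb R})$. By Voronoi's theorem the cones $\sigma_{T_0}=\mathrm{cone}\{vv^t:T_0(v)=1\}$ and their faces form an admissible decomposition, the perfect cone decomposition; perfect forms are rational, and there are finitely many modulo $GL(J)$. For $r=2$ take $T_0(x)=x_1^2+x_1x_2+x_2^2$: its minimal vectors are $\pm e_1,\pm e_2,\pm(e_1-e_2)$, and $\sigma_{T_0}$ is spanned by $e_1e_1^t,\ e_2e_2^t,\ (e_1-e_2)(e_1-e_2)^t$.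

We use the following facts about an admissible decomposition.

1. The relative interior of $\sigma\in\Sigma_J$ lies in $C(I_\sigma)$ for a unique $I_\sigma\subset J$.
2. $\Sigma_J$ is locally finite in $C(J)$, and a cone $\sigma$ meeting $C(J)$ is a face of finitely many cones. Hence $O_\sigma=\bigcup_{\kappa\supseteq\sigma}\mathrm{relint}\,\kappa$ is open: its complement in $C(J)$ is the union of the locally finitely many closed sets $\kappa\cap C(J)$ with $\kappa\not\supseteq\sigma$.
3. If $\kappa,\kappa'$ meet $C(J)$, then $\{\gamma\in\bar\Gamma_J:\gamma\kappa\cap\kappa'\cap C(J)\neq\emptyset\}$ is finite.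

**Definition 5 (toroidal compactification).** Let $\Gamma$ be neat and $\Sigma$ smooth. Let $\mathcal X_J$ be the interior of the closure of $\mathcal L_J\backslash\mathbb H_g$ in $\mathbb H_k\times\mathbb C^{kr}\times(\text{torus embedding of }\Sigma_J)$. The toroidal compactification $\bar X$ is the quotient of $\bigsqcup_J\mathcal X_J$ by an étale equivalence relation; it is a compact complex manifold containing $\Gamma\backslash\mathbb H_g$, and $\mathcal X_J\to\bar X$ is étale. Every $x\in\bar X$ is the image of a point $\tilde x\in\mathcal X_J$ in a stratum $\sigma$ with $I_\sigma=J$; we say that $x$ *lies over the cusp $J$*. If $\rho_1,\dots,\rho_d$ generate $\sigma$, complete them to a basis $(\rho_i)$ of $\mathcal L_J$ and write $u=\sum u_i\rho_i$, $q_i=e^{2\pi iu_i}$, $t_i=\mathrm{Im}\,u_i$, so $|q_i|=e^{-2\pi t_i}$. Coordinates near $x$ are $(\tau',z,q_i)$, with $q_i(x)=0$ exactly for $i\le d$. We write $V_x$ for a small neighborhood of $x$ and $\tilde V_x\subset\mathbb H_g$ for the $\mathcal L_J$-invariant open set lying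 over its interior part.

*Example.* For $g=1$ and $J$ generated by $(0,1)$: $u=\tau$, $\mathcal L_J=h\mathbb Z$, $q=e^{2\pi i\tau/h}$. The closure of $0<|q|<1$ has interior $\mathcal X_J=\{|q|<1\}$, the usual disc around the cusp.

For general $\Gamma,\Sigma$ the compactification is constructed in the same way, with quotient and toric singularities. $\mathcal A_g^F$ is the one given by $Sp(2g,\mathbb Z)$ and the perfect cone decomposition.

**Definition 6 (Satake compactification).** $S$ is the disjoint union of strata $A_J$ ($J$ modulo $\Gamma$), $A_J$ a quotient of $\mathbb H_{g-\mathrm{rk}J}$ by the image of the stabilizer of $J$ in $Sp(J^\perp/J)$. The map $\pi:\bar X\to S$ sends $x$ over the cusp $J$ to $[\tau'(x)]\in A_J$. The union $S_{\le k}$ of the strata of dimension $\le d_k$ is closed. By Baily–Borel, $L$ extends, and some $aL$ is the pullback of a very ample bundle on $S$.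

*Example.* For $g=1$, $S$ is the modular curve with one point for each cusp. For $g=2$, $S_{\le1}$ consists of modular curves glued at $0$-dimensional cusps.

**Definition 7 (boundary divisors).** For $\Gamma$ neat and $\Sigma$ smooth, the $\mathbb Q$-divisors supported on the boundary are the $B_\psi=\sum\psi(\rho)E_\rho$ for rational $\Gamma$-invariant functions $\psi$ linear on the cones of $\Sigma$; near $x$ a local equation is $\prod_{i\le d}q_i^{\psi(\rho_i)}$. After scaling, $\psi$ is integral on the lattices.

*Example.* The boundary $D$ of $\mathcal A_g^F$ corresponds up to a positive constant to the function $\psi_0$ with value $1$ at every $vv^t$, $v$ primitive, that is $\psi_0=\langle T_0,\cdot\rangle$ on $\sigma_{T_0}$. In the cone of Definition 4 for $r=2$ (with full integral lattice), $D$ is $q_1q_2q_3=0$.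

## 2. Which numbers $\langle L^nD^{G-n}\rangle$ vanish

$D=\mathcal A_g^F\setminus\mathcal A_g$ is an irreducible divisor, and $\mathrm{Pic}_{\mathbb Q}(\mathcal A^F_g)=\mathbb QL\oplus\mathbb QD$ for $g>1$. So the numbers $\langle L^nD^{G-n}\rangle_{\mathcal A_g^F}$, $0\le n\le G$, contain all top intersection numbers of divisors. For $g=3$ the numbers $L^6,L^5D,\dots,D^6$ are (van der Geer)
$$\tfrac1{181440},\ 0,\ 0,\ \tfrac1{720},\ 0,\ -\tfrac{203}{240},\ -\tfrac{4103}{144},$$
and for $g=4$ the numbers $L^{10},L^9D,\dots,D^{10}$ are (Erdenberger, Grushevsky, Hulek)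
$$\tfrac1{907200},0,0,0,-\tfrac1{3780},0,0,-\tfrac{1759}{1680},0,\tfrac{1636249}{1080},\tfrac{101449217}{1440}.$$
The powers of $L$ that occur are $6,3,1,0$ and $10,6,3,1,0$: the dimensions of the strata of $S$. The conjecture (from "Komplexe Analysis", https://ems.press/content/serial-article-files/46182?nt=1) says that this always happens: *$\langle L^nD^{G-n}\rangle$ is zero unless $n=\frac{k(k+1)}2$ for some $0\le k\le g$*. Is it true for all $g$? The answer is yes.

**Theorem 1.** Let $\Gamma\subset Sp(2g,\mathbb Z)$ have finite index, let $\bar X$ be any toroidal compactification of $\Gamma\backslash\mathbb H_g$, and let $B_1,\dots,B_m$ be $\mathbb Q$-Cartier divisors supported on the boundary, $n+m=G$. If $n\notin\{d_0,\dots,d_g\}$, then $L^nB_1\cdots B_m=0$. In particular ($\Gamma=Sp(2g,\mathbb Z)$, $\bar X=\mathcal A_g^F$, $B_i=D$) the conjecture holds for all $g$.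

**Theorem 2.** For all $0\le k\le g$, with $m=G-d_k$: $\;(-1)^{m+g-k}\langle L^{d_k}D^m\rangle_{\mathcal A_g^F}>0$.

So $\langle L^nD^{G-n}\rangle\neq0$ if and only if $n=d_k$ for some $k$. The signs agree with the data; for instance $g=3$, $k=1$ gives $(-1)^{5+2}=-1$.

Passing between the stack, its coarse space and finite level covers, or normalizing $D$ differently, multiplies each number by a positive constant.

**Reduction.** We replace $\Gamma$ by $\Gamma\cap\Gamma(3)$ and $\Sigma$ by a smooth refinement (these exist, [AMRT], [FC]). The induced map of compactifications is proper and generically finite, $L$ pulls back to $L$, the $B_i$ pull back to $\mathbb Q$-divisors supported on the boundary, and the numbers are multiplied by the degree. So from now on $\Gamma\subset\Gamma(3)$ (neat), $\Sigma$ is smooth and $\bar X$ is a compact complex manifold. An integral matrix $\equiv1\bmod3$ of finite order is $1$; hence $\bar\Gamma_J$ is torsion free, its elements have determinant $1$, and the same holds for the groups induced on invariant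 saturated sublattices and quotients. The image of the stabilizer of $J$ in $Sp(J^\perp/J)$ is also torsion free, so the $A_J$ are manifolds.

**General sections.** Let $s_1,\dots,s_n$ be general sections of $aL$ pulled back from $S$, and let $Z\subset\bar X$ be their common zero locus. By Bertini, $Z$ is empty or a compact complex manifold of dimension $G-n$, cut out transversally and transverse to every boundary stratum; it represents $(aL)^n$. Moreover $\pi(Z)$ misses any given closed analytic subset of $S$ of dimension $<n$.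

## 3. The form $y_J$ and the rank of $\partial\bar\partial F(y_J)$

**Norms.** For $\lambda\in\Lambda$, viewed in $\mathbb C^g$, put $\|\lambda\|_\tau^2=\bar\lambda^t(\mathrm{Im}\,\tau)^{-1}\lambda$. With $\tau=X+iY$, $\lambda=(Xa+b)+iYa$, the hermitian form $\bar\lambda^tY^{-1}\mu$ has imaginary part $(Xa+b)^ta'-a^t(Xa'+b')=b^ta'-a^tb'=-E(\lambda,\mu)$. Cauchy–Schwarz gives
$$|E(\lambda,\mu)|\le\|\lambda\|_\tau\|\mu\|_\tau.\tag{3.1}$$
The norms are equivariant: $\|\gamma\lambda\|_{\gamma\tau}=\|\lambda\|_\tau$.

**Definition 8.** $y_J=y_J(\tau)\in C(J)$ is the form on $J_{\mathbb R}^\vee$ dual to $\|\cdot\|_\tau^2|_J$. Put $\mu(J)=\mu_\tau(J)=\min_{0\ne\xi\in J^\vee}y_J(\xi)$, with $\mu(0)=\infty$, and let $\lambda_r(J)$ be the least $\lambda$ such that the vectors of $J$ of norm $\le\lambda$ span $J_{\mathbb R}$.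

*Example.* For $g=1$, $J=\mathbb Z(0,1)$: $\|(0,1)\|^2=1/\mathrm{Im}\,\tau$ and $y_J=\mathrm{Im}\,\tau$. Near the cusp, the vector spanning $J$ is short and $\mu(J)$ is large.

In adapted coordinates the norm on $J$ has as matrix the lower right block of $(\mathrm{Im}\,\tau)^{-1}$, so its dual is the Schur complement
$$y_J=\mathrm{Im}\,u-\mathrm{Im}z^t(\mathrm{Im}\tau')^{-1}\mathrm{Im}z.\tag{3.2}$$
Every $y\in C(J)$ occurs ($z=0$, $u=iy$). We also write $\mu_y(K)$ for $K\subset J$ when $y=y_J$ is given; this makes sense because $y_K$ is a function of $y_J$: the dual of a restricted form is the quotient form, $y_K(\eta)=\min\{y(\xi):\xi\in J_{\mathbb R}^\vee,\ \xi|_K=\eta\}$. In blocks with respect to $J_{\mathbb R}=M\oplus K_{\mathbb R}$,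
$$y=\begin{pmatrix}a&b\\b^t&c\end{pmatrix},\qquad y_K=c-b^ta^{-1}b,\qquad (y+e)_K=y_K+e\quad(e\in\mathrm{Sym}^2(K_{\mathbb R})),\tag{3.3}$$
with $a=y|_{(J/K)^\vee}$. In particular $y(\xi)\ge y_K(\xi|_K)$.

**Large $\mu$ means short spanning vectors.** For $J$ of rank $r\geq 1$,
$$\lambda_r(J)^{-2}\le\mu(J)\le g^2\lambda_r(J)^{-2}.\tag{3.4}$$
For the left inequality let $\xi$ be minimal. Some $v$ among spanning vectors of norm $\le\lambda_r(J)$ has $\xi(v)\ne0$, so $1\le|\xi(v)|\le y_J(\xi)^{1/2}\|v\|\le\mu(J)^{1/2}\lambda_r(J)$. The right one is Banaszczyk's theorem $\lambda_1(J^\vee)\lambda_r(J)\le r\leq g$ (Math. Ann. 296 (1993)), where $\lambda_1(J^\vee)=\mu(J)^{1/2}$.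

**Behavior near a boundary point.** Let $K\supset J$ be isotropic. In a basis adapted to $J\subset K$, with $\tau'=\begin{pmatrix}\tau'_{11}&\tau'_{12}\\ *&\tau'_{22}\end{pmatrix}$, $z=\begin{pmatrix}z_1\\z_2\end{pmatrix}$, formula (3.2) for $K$ reads
$$y_K=\mathrm{Im}\begin{pmatrix}\tau'_{22}&z_2\\z_2^t&u\end{pmatrix}-\mathrm{Im}(\tau'_{12},z_1)^t(\mathrm{Im}\tau'_{11})^{-1}\mathrm{Im}(\tau'_{12},z_1).$$
So $y_K-\mathrm{Im}\,u$ is a smooth function of $(\tau',z)$. This holds in any basis adapted to $J$, because changing adapted bases with a fixed basis of $J$ changes $(\tau',z)$ biholomorphically and $u$ by adding a holomorphic function of $(\tau',z)$. Hence, near $x$ over the cusp $J$,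
$$y_K=\sum_{i\le d}t_i\rho_i+w_K,\qquad w_K\text{ smooth on }V_x,\text{ independent of }q_1,\dots,q_d.\tag{3.5}$$
On $(K/J)^\vee$ the $\rho_i$ vanish, and $y_K=w_K$ is the upper left block $\mathrm{Im}\tau'_{22}-\mathrm{Im}\tau_{12}'^t(\mathrm{Im}\tau'_{11})^{-1}\mathrm{Im}\tau'_{12}$: it is positive definite and depends only on $\tau'$. Taking $K=J$: since $\sum_{i\le d}\rho_i\in C(J)$ and the $t_i$ are large near $x$, $\mu(J)$ is as large as we like on $\tilde V_x$ for $V_x$ small.

Vectors outside $J$ stay long. For $V_x$ small there is $\delta_x>0$ with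
$$\|v\|_\tau\ge\delta_x\qquad\text{for all }v\in\Lambda\setminus J,\ \tau\in\tilde V_x.\tag{3.6}$$
If $v\notin J^\perp$, some $w$ in a basis of $J$ has $1\le|E(v,w)|\le\|v\|\|w\|$, and $\|w\|$ is bounded on $\tilde V_x$. If $v\in J^\perp\setminus J$, minimizing the hermitian form over the last $r$ complex coordinates gives $\|v\|_\tau\ge\|\bar v\|_{\tau'}$, where $0\ne\bar v\in J^\perp/J$ is a lattice vector of $A_{\tau'}$ and $\tau'$ stays in a compact set.

**Curvature of functions of $y$.** Let $d^c=i(\bar\partial-\partial)$, so $dd^c=2i\partial\bar\partial$. Put $R=\frac{r(r+1)}2$ and define real coordinates $(\tau',\alpha,\beta,c,y)$ on $\mathbb H_g$ by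
$$z=\alpha+\tau'\beta,\qquad u=iy+c+\beta^t\tau'\beta$$
($\alpha,\beta$ real $k\times r$; $c,y$ real symmetric). Then $\mathrm{Im}z=(\mathrm{Im}\tau')\beta$, and (3.2) gives $y=y_J$. Differentiating (3.2),
$$dy=d\,\mathrm{Im}u-d\,\mathrm{Im}z^t\,\beta-\beta^td\,\mathrm{Im}z+\beta^td\,\mathrm{Im}\tau'\,\beta .$$
For holomorphic $h$ we have $d^c(\mathrm{Im}\,h)=-d(\mathrm{Re}\,h)$. With $X=\mathrm{Re}\,\tau'$, $\mathrm{Re}z=\alpha+X\beta$, $\mathrm{Re}u=c+\beta^tX\beta$,
$$-d^cy=d(c+\beta^tX\beta)-d(\alpha+X\beta)^t\beta-\beta^td(\alpha+X\beta)+\beta^tdX\,\beta .$$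
The terms with $X$ cancel: $d(\beta^tX\beta)=d\beta^tX\beta+\beta^tdX\beta+\beta^tXd\beta$, while the second and third terms contribute $-d\beta^tX\beta-\beta^tdX\beta$ and $-\beta^tdX\beta-\beta^tXd\beta$. What remains is
$$-d^cy=\theta:=dc-d\alpha^t\beta-\beta^td\alpha,\qquad d\theta_{ij}=\sum_l(d\alpha_{li}\wedge d\beta_{lj}+d\alpha_{lj}\wedge d\beta_{li}).\tag{3.7}$$
For $F=F(y)$, with indices $a,b$ running over pairs $(i\le j)$ and $F_a=\partial F/\partial y_a$,
$$-dd^cF=\sum F_{ab}\,dy_a\wedge\theta_b+\sum F_b\,d\theta_b.\tag{3.8}$$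
Only the one-forms $dy,dc,d\alpha,d\beta$ occur; $d\tau'$ does not. There are $2R+2kr$ of them, and since $G=d_k+R+kr$ this is $2(G-d_k)$. So *any product of more than $G-d_k$ two-forms $dd^cF(y_J)$ is zero*. This is the source of the vanishing.

## 4. Torus rank at most one, by hand

**The range $d_{g-1}<n<d_g$.** Here $Z$ (the zero locus of $n$ general sections) misses the boundary, because $\pi$ maps the boundary to $S_{\le g-1}$, of dimension $d_{g-1}<n$. As $m\ge1$, $L^nB_1\cdots B_m=0$. For $g=1$ there is nothing to prove; for $g=2$ this settles the only case, $L^2D=0$.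

**The range $d_{g-2}<n<d_{g-1}$.** The first case is $L^2D^4$ for $g=3$. Now $\pi(Z)$ misses $S_{\le g-2}$, so boundary points of $Z$ lie over cusps $J=\mathbb Zv$ of rank one. Here $\Sigma_J=\{0,\mathbb R_{\ge0}vv^t\}$, so near $Z$ the boundary $B$ is a smooth divisor, with local equation $q=e^{2\pi iu/h}$, $\mathcal L_J=\mathbb Zh\,vv^t$. The function $y=y_J$ is scalar and invariant under the stabilizer of $J$ in $\Gamma$, which fixes $v$. By (3.2),
$$|1|^2=e^{-4\pi y/h}=|q|^2e^{4\pi\,\mathrm{Im}z^t(\mathrm{Im}\tau')^{-1}\mathrm{Im}z/h}$$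
is a smooth metric on $\mathcal O(B)$ near $Z\cap B$. By (3.7) its curvature form is $\frac1hdd^cy=-\frac2h\sum_{l=1}^{g-1}d\alpha_l\wedge d\beta_l$. Its $g$-th power is zero. If $D$ pulls back to $\sum c_iB_i$, the $B_i$ being the components of $B$ (disjoint near $Z$), then $L^nD^m$ is a combination of the integrals of the $(m-1)$-st power of this form over the manifolds $Z\cap B_i$ of dimension $m-1$. Since $m>G-d_{g-1}=g$, these vanish. So the conjecture holds for all $n>d_{g-2}$, $n\neq d_{g-1}$.

**The number $n=d_{g-1}$.** Now $m=g$, and $Z\cap B$ is a finite nonempty union of fibers over points of the strata $A_J$, each a torus $\mathbb C^{g-1}/\text{lattice}$. The $(g-1)$-st power of the form above is a negative constant to the power $g-1$ times the positive form $\prod d\alpha_l\wedge d\beta_l$. Hence $L^{d_{g-1}}D^g$ has the sign $(-1)^{g-1}$, as Theorem 2 says with $m+g-k=g+1$.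

**Where this stops.** For $n<d_{g-2}$ the manifold $Z$ meets cusps of rank $r\ge2$. Then $y$ is a matrix. The boundary divisors are described by $\psi$ piecewise linear, the natural local function $-\sum\psi(\rho_i)\log|q_i|^2$ changes from cone to cone, and infinitely many cones are permuted by $\bar\Gamma_J$. Also a neighborhood of the cusp $K$ meets neighborhoods of the cusps $J\subset K$. One must glue local functions $f_1,f_2$ by a cutoff $\chi$:
$$\partial\bar\partial(\chi f_1+(1-\chi)f_2)=\chi\,\partial\bar\partial f_1+(1-\chi)\partial\bar\partial f_2+\partial\chi\wedge\bar\partial(f_1-f_2)+\partial(f_1-f_2)\wedge\bar\partial\chi+(f_1-f_2)\partial\bar\partial\chi.$$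
If $\chi$ is an ordinary cutoff on $\bar X$, it involves $d\tau'$, and the count $2(G-d_k)$ of one-forms is lost. At this point the argument breaks.

**The way around.** The cutoffs must be functions of $y$ too, and at each point $\tau$ all the functions used must be functions of $y_J$ for one and the same $J=J_0(\tau)$. Since $y_K$ is a function of $y_J$ for $K\subset J$, it is enough that the lattices $K$ that are active at $\tau$ have a largest element. Short vectors make this possible: $K$ is active when it is spanned by very short vectors, short vectors pair to $0$ by (3.1), and so two active lattices span an isotropic lattice, which is again spanned by short vectors. Thresholds that decrease with the rank turn this into a statement about supports of cutoffs.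

## 5. Cutoffs made from short vectors

Fix $T_1>\dots>T_g$ with $T_s\ge3g^2T_{s+1}$ and $T_g>g^2$. Fix smooth $\kappa,\vartheta:\mathbb R\to[0,1]$ with $\kappa=1$ on $t\le1$, $\kappa=0$ on $t\ge2$; $\vartheta=1$ on $t\le\frac12$, $\vartheta=0$ on $t\ge1$. For $K$ of rank $s\ge1$ put
$$\chi_K=\vartheta\Big(\sum_{0\ne\xi\in K^\vee}\kappa\big(y_K(\xi)/T_s\big)\Big),\qquad\chi_0=1.$$
This is a smooth function of $y_K$. If $\mu(K)<T_s$, the sum is $\ge2$ nearby because of $\pm\xi$; so $\mathrm{supp}\,\chi_K\subset\{\mu(K)\ge T_s\}$. Where $\mu(K)\ge2T_s$, $\chi_K=1$.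

*Example.* For $K=\mathbb Zv$ the form $y_K$ is the number $\|v\|^{-2}$ and $\xi=j\in\mathbb Z$ has value $j^2\|v\|^{-2}$. So $\chi_K=0$ for $\|v\|^{-2}\leq T_1$ and $\chi_K=1$ for $\|v\|^{-2}\ge2T_1$.

**Lemma 1.** Let $\mu_\tau(K)\ge T_s$ and $\mu_\tau(K')\ge T_{s'}$, where $s,s'$ are the ranks (no condition for rank $0$). Then the saturation $K''=\mathrm{sat}(K+K')$ is isotropic, and either $K''\in\{K,K'\}$ or its rank satisfies $s''>\max(s,s')$ and $\mu_\tau(K'')\ge3T_{s''}$.

*Proof.* If $K$ or $K'$ is $0$, this is trivial. Let $t=\max(s,s')$. By (3.4) $K_{\mathbb R}$ and $K'_{\mathbb R}$ are spanned by lattice vectors of norm $\le\delta=gT_t^{-1/2}<1$. By (3.1) their pairings are integers of absolute value $<1$, hence $0$; so $K''$ is isotropic. If $s''=t$, then $K''$ is the one of rank $t$. Otherwise, $K''_{\mathbb R}$ is spanned by vectors of norm $\le\delta$, so $\mu(K'')\ge\delta^{-2}=T_t/g^2\ge3T_{t+1}\ge3T_{s''}$. $\square$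

**The active lattices have a largest element.** Let $\mathcal S(\tau)=\{K:\tau\in\mathrm{supp}\,\chi_K\}$. It contains $0$. Each $K\in\mathcal S(\tau)$ is spanned by vectors of norm $\le gT_g^{-1/2}<1$; so $\mathcal S(\tau)$ is finite, and the family $(\chi_K)$ is locally finite on $\mathbb H_g$. Let $K\in\mathcal S(\tau)$ have maximal rank, and suppose $K'\in\mathcal S(\tau)$, $K'\not\subset K$. Then $K''\ne K$, and $K''\neq K'$, since otherwise $K\subsetneq K'$ contradicts maximality. By Lemma 1, $K''$ has larger rank and $\chi_{K''}(\tau)=1$, a contradiction. So $\mathcal S(\tau)$ has a largest element $J_0(\tau)$, containing all others.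

**A partition of unity.** Put $P_s=\prod_{\mathrm{rk}K'>s}(1-\chi_{K'})$ and $\theta_K=\chi_KP_{\mathrm{rk}K}$. If two different $K,K'$ of rank $s$ had $\chi_K,\chi_{K'}\ne0$ at $\tau$, Lemma 1 would give $K''$ of larger rank with $\chi_{K''}=1$, so $P_s=0$. Hence where $P_s\ne0$ at most one $\chi_K$ with $\mathrm{rk}K=s$ is nonzero, and everywhere $P_{s-1}=P_s(1-\sum_{\mathrm{rk}K=s}\chi_K)$. Since $P_g=1$ and $P_{-1}=0$ (because $\chi_0=1$), telescoping gives
$$\sum_K\theta_K=\sum_{s=0}^g(P_s-P_{s-1})=1.\tag{5.1}$$

## 6. The corner spaces $N^+(\Sigma_J)$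

The functions of $y$ with prescribed logarithmic growth live on a partial compactification of $C(J)$.

**Definition 9.** $N(\Sigma_J)$ is the manifold with corners obtained from $\mathrm{Sym}^2(J_{\mathbb R})$ by adding, for each $\sigma\in\Sigma_J$ with generators $\rho_1,\dots,\rho_d$ (completed to a basis of $\mathcal L_J$, $y=\sum t_i\rho_i$), the chart with coordinates $s_i=e^{-4\pi t_i}\in[0,\infty)$ for $i\le d$ and $t_i\in\mathbb R$ for $i>d$. It is the quotient of the torus embedding by its compact torus ($s_i=|q_i|^2$), hence Hausdorff and second countable. A point $x$ in the stratum of $\sigma$, with $I=I_\sigma$, is a class in $\mathrm{Sym}^2(J_{\mathbb R})/\mathrm{span}\,\sigma$. As $\mathrm{span}\,\sigma\subset\mathrm{Sym}^2(I_{\mathbb R})$, it has a well-defined restriction $a_x$ to $(J/I)^\vee_{\mathbb R}$. Put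
$$N^+=N^+(\Sigma_J)=\{x:a_x>0\},\qquad\mu(x)=\min_{0\ne\xi\in(J/I)^\vee}a_x(\xi)\in(0,\infty].$$

*Example.* For $r=1$, $N^+=(0,\infty]$. For $r=2$ in the chart of the cone of Definition 4 (integral lattice), $y=\begin{pmatrix}t_1+t_3&-t_3\\-t_3&t_2+t_3\end{pmatrix}$. A point with $t_1=\infty$ and $t_2,t_3$ finite has $I=\mathbb Ze_1$ and $a_x=t_2+t_3$; it is in $N^+$ if and only if $t_2+t_3>0$. If $t_1=t_2=\infty$, then $I=J$ and $\mu(x)=\infty$.

**Step 1. $N^+$ is open, with dense interior stratum $C(J)$.** The aim is to know that points of $C(J)$ approximate those of $N^+$. Let $x\in N^+$ be in the stratum of $\sigma$, $I=I_\sigma$. A point $x'$ near $x$ lies in the stratum of a face $\sigma'$, $I'=I_{\sigma'}\subset I$, and is represented by $\sum_{\rho_i\in\sigma\setminus\sigma'}t_i\rho_i+w$ with $t_i$ large and $w$ near a representative of $x$. Consider this form on $(J/I')^\vee$. On the subspace $(J/I)^\vee$ it is close to $a_x>0$, because the $\rho_i$ live on $I$. The $\rho_i\in\sigma'$ vanish on $(I/I')^\vee$ and $\sum_{i\le d}\rho_i\in C(I)$;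 so $\sum_{\rho_i\in\sigma\setminus\sigma'}\rho_i$ is positive definite on $(I/I')^\vee=(J/I')^\vee/(J/I)^\vee$. In blocks the form is $\begin{pmatrix}a&b\\b^t&c+\sum t_i\rho_i\end{pmatrix}$ with $a$ near $a_x$ and $b,c$ bounded, so $a_{x'}>0$ for $t_i$ large. Thus $N^+$ is open. For $\sigma'=0$ we have $I'=0$, $a_{x'}=x'$: the interior stratum of $N^+$ is $C(J)$. It is dense since $\mathrm{Sym}^2(J_{\mathbb R})$ is dense in $N(\Sigma_J)$.

**Step 2. $\mathcal X_J$ is the preimage of $N^+$.** This relates $\mathcal X_J$ to $N^+$. By (3.2), $(\tau',z,u)\mapsto y_J$ is $\mathrm{Im}\,u$ followed by a translation depending on $(\tau',z)$; it extends to a continuous, open, surjective map $\mathbb H_k\times\mathbb C^{kr}\times(\text{torus embedding})\to N(\Sigma_J)$. The preimage of $C(J)$ is $\mathcal L_J\backslash\mathbb H_g$, so $\mathcal X_J$ is the preimage of the interior of the closure of $C(J)$. By Step 1, $N^+$ lies in that interior. Conversely, if $x$ is in the closure of $C(J)$ then $a_x\ge0$ by continuity of the restriction to $(J/I)^\vee$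 near $x$. If $a_x$ is degenerate, small moves of $x$ in its stratum destroy $a_x\ge0$, so $x$ is not interior to the closure.

**Lemma 2.** (a) For $x\in N^+$ with lattice $I$ and $M>0$: for $y\in C(J)$ near $x$, $\mu_y(I)>M$ and $y(\xi)>M$ for all $\xi\in J^\vee\setminus(J/I)^\vee$. Hence $\mu$ is continuous on $N^+$. (b) $\bar\Gamma_J$ acts properly discontinuously and freely on $N^+$. (c) $\bar\Gamma_J\backslash\{\mu\ge T\}$ is compact for $T>0$.

*Proof of (a).* By (3.3) with $K=I$, $y_I=\sum_{i\le d}t_i\rho_i+w_I$, where $w_I$ is bounded (its denominator is $y|_{(J/I)^\vee}\to a_x>0$), $t_i\to\infty$ and $\sum_{i\le d}\rho_i\in C(I)$. So $\mu_y(I)>M$, and $\xi|_I\ne0$ gives $y(\xi)\ge y_I(\xi|_I)\ge\mu_y(I)>M$. For $x'\in N^+$ near $x$ with lattice $I'\subset I$, approximating by points of $C(J)$ gives $a_{x'}(\xi)\ge M$ for $\xi\in(J/I')^\vee\setminus(J/I)^\vee$, while $a_{x'}|_{(J/I)^\vee}$ is close to $a_x$. As $M$ is arbitrary, $\mu$ is continuous, also where $\mu(x)=\infty$.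

*Proof of (b).* We show that any $x,x'\in N^+$ have neighborhoods $U,U'$ with $\gamma U\cap U'\ne\emptyset$ for only finitely many $\gamma$. Otherwise there are $x_n\to x$ and distinct $\gamma_n$ with $\gamma_nx_n\to x'$, and by density we may take $x_n=y_n\in C(J)$. Let $\sigma,\sigma'$ and $I,I'$ be the cones and lattices of $x,x'$.

*First, $\gamma_nI=I'$ for large $n$.* In the norm $y_n^{-1}$ on $J$, whose restriction to $I$ is dual to $(y_n)_I=\sum t_i\rho_i+w_I$, a fixed basis of $I$ has norms tending to $0$. A vector $v\in J\setminus I$ has norm at least that of $\bar v\in J/I$ in the quotient norm; that norm is dual to $y_n|_{(J/I)^\vee}\to a_x>0$, so it is bounded below by a positive constant. The same holds for $\gamma_ny_n$ and $I'$. As $\gamma_n$ is an isometry from $y_n^{-1}$ to $(\gamma_ny_n)^{-1}$, $\gamma_nI\subset I'$ and $\gamma_n^{-1}I'\subset I$ for large $n$.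

*Second, the induced maps $J/I\to J/I'$ form a finite set*: they are integral and carry forms converging to $a_x>0$ to forms converging to $a_{x'}>0$, so they are bounded.

*Third, the maps $\gamma_n|_I$ form a finite set.* By fact 2 of Section 1 for $\Sigma_I$, $O_\sigma\subset C(I)$ is open, conical and contains $p=\sum_{i\le d}\rho_i$. So $t_{\min}p+w_I\in O_\sigma$ for large $n$, and adding $\sum(t_i-t_{\min})\rho_i\in\sigma$ does not leave $\mathrm{relint}\,\kappa$ when $\kappa\supseteq\sigma$. Hence $(y_n)_I\in O_\sigma$, and likewise $\gamma_n(y_n)_I=(\gamma_ny_n)_{I'}\in O_{\sigma'}$. So $\gamma_n\kappa=\kappa'$ for some $\kappa\supseteq\sigma$, $\kappa'\supseteq\sigma'$ from finite sets. For a fixed pair $(\kappa,\kappa')$ and a fixed $n_0$ with this pair, the maps $(\gamma_{n_0}^{-1}\gamma_n)|_I$ lie in $\bar\Gamma_I$ and carry $\kappa$ to $\gamma_{n_0}^{-1}\kappa'$; both cones meet $C(I)$, so by fact 3 finitely many maps occur.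

*Fourth, the contradiction.* Pass to a subsequence along which $\gamma_n|_I$ and the maps $J/I\to J/I'$ are constant; replace $\gamma_n$ by $\gamma_1^{-1}\gamma_n$ and $x'$ by $\gamma_1^{-1}x'$. Then $\gamma_n=1+h_n$ with distinct $h_n\in\mathrm{Hom}(J/I,I)$. With $J=M\oplus I$ and blocks as in (3.3), the orthogonal complement of $I_{\mathbb R}$ for $y_n^{-1}$ is $y_n(M^\vee_{\mathbb R})=\{(a\xi,b^t\xi)\}$, the graph of $X_n=b^ta^{-1}:M_{\mathbb R}\to I_{\mathbb R}$. Since $a,b$ depend only on $y_n$ modulo $\mathrm{Sym}^2(I_{\mathbb R})$, they converge, and $a\to a_x>0$; so $X_n$ converges. $\gamma_n$ carries this complement to the one for $\gamma_ny_n$, which is the graph of $X_n+h_n$ and converges for the same reason. So the integral $h_n$ converge and are eventually constant, a contradiction.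

Thus the action is properly discontinuous with Hausdorff quotient. Stabilizers are finite, hence trivial.

*Proof of (c).* $\bar\Gamma_J\backslash N^+$ is a second countable Hausdorff manifold with corners, hence metrizable. Given $x_n$ with $\mu(x_n)\ge T$, choose $y_n\in C(J)$ with $\mu(y_n)\ge T/2$ and distance of the classes of $x_n,y_n$ less than $1/n$. After translation and passing to a subsequence, $y_n=\sum t_i^{(n)}\rho_i$ lies in a fixed cone of $\Sigma_J$ and $t_i^{(n)}\to t_i\in[0,\infty]$. So $y_n$ converges in $N(\Sigma_J)$ to a point $x$ of the stratum of the face $\sigma_A$, $A=\{i:t_i=\infty\}$. For $0\ne\xi\in(J/I_{\sigma_A})^\vee$ we have $\rho_i(\xi)=0$ for $i\in A$, so $\sum_{i\notin A}t_i\rho_i(\xi)=\lim y_n(\xi)\ge T/2$. On $(J/I_{\sigma_A})^\vee_{\mathbb R}$ this form is positive semidefinite, and its radical is rational, being an intersection of radicals of rational semidefinite forms $\rho_i$. So it is definite: a nonzero radical would contain an integral $\xi\ne0$. Hence $x\in N^+$, the classes of the $x_n$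 converge to that of $x$, and $\mu(x)\ge T$ by continuity. $\square$

## 7. Potentials and smooth metrics on $\mathcal O(B_\psi)$

**Definition 10.** Let $\psi$ be integral and piecewise linear as in Definition 7. A *potential system* for $\psi$ is a family of smooth functions $F_K:C(K)\to\mathbb R$, one for each $K$, with $F_0=0$, such that

- (P1) $F_{\gamma K}(\gamma y)=F_K(y)$ for $\gamma\in\Gamma$;
- (P2) near each point of $N^+(\Sigma_K)$, in the stratum of $\sigma=\langle\rho_1,\dots,\rho_d\rangle$, the function $F_K+\sum_{i\le d}\psi(\rho_i)\log s_i$ extends smoothly.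

*Example.* If $\mathrm{rk}K=1$, $\mathcal L_K=\mathbb Z\rho$, $y=t\rho$, then $F_K=4\pi\psi(\rho)t=-\psi(\rho)\log s$ satisfies (P2); this was the function of Section 4.

**Lemma 3.** Potential systems exist.

*Proof.* In the chart of $\sigma$ consider $\phi_\sigma=-\sum_{\rho\in\sigma}\psi(\rho)\log s_\rho$, the sum over generators. Near a point of the stratum of a face $\sigma'\subset\sigma$, the $s_\rho$ with $\rho\in\sigma\setminus\sigma'$ are smooth and positive, so $\phi_\sigma-\phi_{\sigma'}$ is smooth. Changing the completion of the generators of $\sigma'$ to a basis changes $t_\rho$ ($\rho\in\sigma'$) by linear functions of the remaining coordinates, which are smooth there. So any two of these functions differ by a smooth function near every common point of their charts, since such a point lies in the stratum of a common face. As $\psi$ is invariant, they give local functions on a cover of $\bar\Gamma_K\backslash N^+(\Sigma_K)$ by evenly covered open sets (Lemma 2(b)), differing on overlaps by functions smooth up to the boundary.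 Glue with a smooth partition of unity on the quotient and pull back: this gives a $\bar\Gamma_K$-invariant $F_K$ with (P2). Do this for representatives $K$ of the $\Gamma$-orbits and transport. $\square$

Now define, with the $\theta_K$ of Section 5,
$$f_\psi=\sum_K\theta_K\,F_K(y_K).$$
It is $\Gamma$-invariant. Near $\tau_0$ only $\chi_K$ with $K\in\mathcal S(\tau_0)$ are nonzero; these $K$ lie in $J_0(\tau_0)$, and $y_K$ is a function of $y_{J_0(\tau_0)}$. Hence
$$\textit{near }\tau_0,\ f_\psi\textit{ is a smooth function of }y_{J_0(\tau_0)}.\tag{7.1}$$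

**Lemma 4.** $|1|^2=e^{-f_\psi}$ defines a smooth Hermitian metric on $\mathcal O(B_\psi)$ over $\bar X$, where $1$ is the canonical section with divisor $B_\psi$.

*Proof.* Let $x$ lie over the cusp $J$ and shrink $V_x$ so that $\mu(J)>2T_1$ on $\tilde V_x$.

**Step 1. Only $K\supset J$ contribute.** Let $K\not\supset J$ and $\tau\in\tilde V_x\cap\mathrm{supp}\,\chi_K$. Then $K''=\mathrm{sat}(K+J)\ne K$, so by Lemma 1 it is $J$ or satisfies $\mu(K'')\ge3T_{s''}$. In both cases its rank exceeds $\mathrm{rk}K$, $\chi_{K''}=1$ near $\tau$, and $K''\supset J$. Hence on $\tilde V_x$ we have $\theta_K=0$ for $K\not\supset J$. For $K\supset J$,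
$$\theta_K=\chi_K\prod_{K'\supset J,\ \mathrm{rk}K'>\mathrm{rk}K}(1-\chi_{K'}),$$
because if some $K'\not\supset J$ with $\mathrm{rk}K'>\mathrm{rk}K$ has $\chi_{K'}(\tau)\ne0$, then both sides vanish at $\tau$ on account of $\mathrm{sat}(K'+J)$. Only finitely many $K\supset J$ matter: $K/J$ is spanned by vectors of norm $<1$ in $J^\perp/J$, for $\tau'$ in a compact set.

**Step 2. The $\theta_K$ are smooth on $V_x$.** Let $K\supset J$ have rank $s$, and consider the terms of $\chi_K$. If $\xi|_J\ne0$ then $y_K(\xi)\ge y_J(\xi|_J)\ge\mu(J)>2T_1\geq 2T_s$, so the term vanishes. If $\xi\in(K/J)^\vee$, then $y_K(\xi)=w_K(\xi)$ is smooth on $V_x$ by (3.5), and finitely many $\xi$ matter because $w_K$ is positive definite on $(K/J)^\vee$.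

**Step 3. The singularity of $f_\psi$.** By (3.5), $y_K$ defines a smooth map of $V_x$ (shrunk) to $N^+(\Sigma_K)$, landing at $x$ in the stratum of $\sigma$, with $s_i=|q_i|^2\cdot(\text{smooth positive})$ for $i\le d$. By (P2), $F_K(y_K)=-\sum_{i\le d}\psi(\rho_i)\log|q_i|^2+\text{smooth}$. As $\sum_K\theta_K=1$, also $f_\psi=-\sum_{i\le d}\psi(\rho_i)\log|q_i|^2+\text{smooth}$ on $V_x$, which is the claim. $\square$

So $c_1(\mathcal O(B_\psi))$ is represented by a smooth closed form $\omega_\psi$ on $\bar X$ that equals $\frac i{2\pi}\partial\bar\partial f_\psi=\frac1{4\pi}dd^cf_\psi$ on $\Gamma\backslash\mathbb H_g$.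

**Lemma 5.** Let $\mathrm{rk}J_0(\tau_0)=r$ and $m>G-d_{g-r}$. Then near $\tau_0$, $\omega_{\psi_1}\wedge\dots\wedge\omega_{\psi_m}=0$ for any $\psi_i$ (with the same $\chi_K$).

*Proof.* By (7.1) all $f_{\psi_i}$ are functions of $y_{J_0(\tau_0)}$ near $\tau_0$. By (3.8) the product is a $2m$-form in the algebra generated by $2(G-d_{g-r})<2m$ one-forms. $\square$

## 8. Proof of Theorem 1

Let $d_{k-1}<n<d_k$ with $1\le k\le g$, so $m=G-n>G-d_k$. After scaling, $B_i=B_{\psi_i}$ with $\psi_i$ integral.

**Step 1. Remove $L$.** We replace $L^n$ by a submanifold far from the small strata. Let $Z$ be the zero locus of $n$ general sections of $aL$ from $S$. It is empty or a compact manifold of dimension $m$ representing $(aL)^n$, and $\pi(Z)\cap S_{\le k-1}=\emptyset$ since $\dim S_{\le k-1}=d_{k-1}<n$. So every $x\in Z$ lies over a cusp $J_x$ of rank $\le g-k$. Cover $Z$ by finitely many $V_x$ satisfying (3.6); let $V$ be their union and $\delta=\min\delta_x$.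

**Step 2. Choose the thresholds afterwards.** We want all active lattices over $V$ to have small rank. Choose the $T_s$ as in Section 5 with, in addition, $T_g>g^2/\delta^2$. If $\tau\in\tilde V_x$ and $\mu_\tau(K)\ge T_{\mathrm{rk}K}$, then by (3.4) $K_{\mathbb R}$ is spanned by vectors of $K$ of norm $\le gT_g^{-1/2}<\delta$, and by (3.6)
$$K\subset J_x,\qquad\mathrm{rk}K\le g-k.\tag{8.1}$$

**Step 3. The integrand vanishes.** Every interior point of $V$ has a representative $\tau\in\tilde V_x$, and $\mathrm{rk}J_0(\tau)\le g-k$ by (8.1). So $m>G-d_k\ge G-d_{g-\mathrm{rk}J_0(\tau)}$, and Lemma 5 gives $\omega_{\psi_1}\cdots\omega_{\psi_m}=0$ on $V\cap(\Gamma\backslash\mathbb H_g)$. This is dense in $V$, so the smooth form vanishes on $V$. Hence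
$$a^nL^nB_1\cdots B_m=\int_Z\omega_{\psi_1}\cdots\omega_{\psi_m}=0.\qquad\blacksquare$$

## 9. Potentials for $D$ from perfect forms

Now we prove Theorem 2. For $k=g$ it says $L^G>0$: $L$ is nef and big. So let $r=g-k\ge1$, $R=\frac{r(r+1)}2$, $n=d_k$, $m=G-d_k=R+kr$. Take $\Gamma=\Gamma(\ell)$, $\ell$ a multiple of $3$, and $\Sigma$ a smooth refinement of the perfect cone decomposition. At $n=d_k$ the rank bound just fails to kill the product. The plan is to localize the integral at the strata $A_J$ with $\mathrm{rk}J=r$, and to compute its sign by choosing good potentials.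

For a form $T$ on $J$ write $T(v)=\langle T,vv^t\rangle$. Let $\psi_0$ be as in Definition 7.

**Properties of $\psi_0$.** If $T(v)\ge1$ for all $0\ne v\in J$, then $\langle T,\cdot\rangle\ge\psi_0$ on $C(J)^{rc}$ (check on the generators of each $\sigma_{T_0}$). The value on $C(I)^{rc}$ is the same computed in $I$ or in $J\supset I$: let $y=\sum c_av_av_a^t\in C(I)^{rc}$, $c_a>0$, be an expansion from a perfect cone of $J$. For $\xi$ vanishing on $I$, $0=y(\xi)=\sum c_a\xi(v_a)^2$, so $v_a\in I$. Compare with an expansion $y=\sum c_b'v_b'v_b'^t$ from a perfect cone of $I$ by means of the two perfect forms $T_0$, $T_0'$: $\sum c_a=\langle T_0,y\rangle=\sum c'_bT_0(v'_b)\ge\sum c_b'$ and $\sum c_b'=\langle T'_0,y\rangle\ge\sum c_a$.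

All primitive $v$ are equivalent under $Sp(2g,\mathbb Z)$ and $\Gamma(\ell)$ is normal. So the pullback of $D$ to $\bar X$ is given by a positive multiple of $\psi_0$, and is a positive multiple of $B_\psi$, $\psi=N\psi_0$, for a suitably divisible positive integer $N$ (making $\psi$ integral). Put
$$P_K=\{\hat T\in\mathcal L_K^\vee:\hat T(v)\ge N\ \forall\,0\ne v\in K\},\qquad F_K(y)=-\log\sum_{\hat T\in P_K}e^{-4\pi\langle\hat T,y\rangle}.$$
Then $\langle\hat T,\cdot\rangle\ge\psi$ on $C(K)^{rc}$ for $\hat T\in P_K$. Since there are finitely many classes of perfect forms, we may choose $N$ so that $NT_0\in P_K$ for all perfect $T_0$ on all $K$. Note $F_0=0$.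

*Example.* For $K=\mathbb Zv$, $\mathcal L_K=\mathbb Z\ell vv^t$ and $y=t\,\ell vv^t$, the numbers $j=\langle\hat T,\ell vv^t\rangle$ run over the integers $\ge N\ell$, so $F_K=-\log\sum_{j\ge N\ell}s^j=-N\ell\log s+\log(1-s)$ with $s=e^{-4\pi t}$.

**Lemma 6.** $(F_K)$ is a potential system for $\psi$. Near a point of $N^+(\Sigma_K)$ in the stratum of $\sigma=\langle\rho_1,\dots,\rho_d\rangle$, with $y=\sum_{i\le d}t_i\rho_i+w$, $w=\sum_{i>d}t_i\rho_i$, we have $e^{-F_K}=\prod_{i\le d}s_i^{\psi(\rho_i)}H_K$, where
$$H_K=\sum_{\hat T\in P_K}\prod_{i\le d}s_i^{n_i(\hat T)}e^{-4\pi\langle\hat T,w\rangle},\qquad n_i(\hat T)=\langle\hat T,\rho_i\rangle-\psi(\rho_i)\in\mathbb Z_{\ge0},$$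
is smooth and positive.

*Proof.* Each $\hat T\in P_K$ is positive semidefinite (it is positive on rational vectors), rational and without integral null vectors, hence positive definite. For $y$ in a compact subset of $C(K)$, $\langle\hat T,y\rangle\ge c|\hat T|$ with $c>0$, so the series converges with all derivatives. The formula for $H_K$ is immediate. For $s_i\le\varepsilon_0$ the terms of $H_K$ and their derivatives are bounded by polynomials in $\hat T$ times the values of the terms at $s_i=\varepsilon_0$, i.e. up to constants $e^{-4\pi\langle\hat T,y^0\rangle}$ with $y^0$ in a compact subset of $C(K)$ if $\varepsilon_0$ is small. So $H_K$ is smooth. If $\sigma_{T_0}\supset\sigma$ is a perfect cone, the term $\hat T=NT_0$ has all $n_i=0$ and is positive at the point. So (P2) holds. (P1) is clear since $\gamma P_K=P_{\gamma K}$. $\square$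

Let $f=f_\psi$, $\omega=\omega_\psi$ be the resulting function and form. For a lattice $J$ of rank $r$ put
$$f^J=\sum_{K\subset J}\theta_K^JF_K(y_K),\qquad\theta_K^J=\chi_K\prod_{K'\subset J,\ \mathrm{rk}K'>\mathrm{rk}K}(1-\chi_{K'}),\qquad\omega^J=\tfrac i{2\pi}\partial\bar\partial f^J.$$
This is a $\bar\Gamma_J$-invariant function of $y=y_J\in C(J)$. Lemma 1 applies to sublattices of $J$ (saturated sums stay in $J$), so as in Section 5 $\sum_K\theta^J_K=1$ and $\mathcal S^J(y)=\{K\subset J:y\in\mathrm{supp}\,\chi_K\}$ has a largest element.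

**Lemma 7.** (a) Near each $x\in N^+(\Sigma_J)$, in the stratum of $\sigma$ with $I=I_\sigma$: $f^J=\sum_{I\subset K\subset J}\theta_K^JF_K(y_K)$, $\sum_{K\supset I}\theta_K^J=1$, the $\theta_K^J$ ($K\supset I$) are smooth functions of $y|_{(J/I)^\vee}$ only, and $f^J+\sum_{i\le d}\psi(\rho_i)\log s_i$ is smooth. If $I=J$, then $f^J=F_J$ near $x$. (b) Near $x$, $f^J$ is a function of $y_{K_0}$ for some $I\subset K_0\subset J$, and $K_0\ne J$ if $\mu(x)<T_r$.

*Proof.* (a) We repeat the proof of Lemma 4 with $(I,\ K\subset J)$ in place of $(J,K)$. Near $x$, $\mu(I)>2T_1$ by Lemma 2(a). So $\theta_K^J=0$ for $K\not\supset I$, and for $K\supset I$ only the factors with $K'\supset I$ matter. For $K\supset I$ and $\xi\in K^\vee$ with $\xi|_I\ne0$, $y_K(\xi)\ge\mu(I)>2T_1$, so the term in $\chi_K$ vanishes. For $\xi\in(K/I)^\vee$ all lifts of $\xi$ to $J^\vee_{\mathbb R}$ lie in $(J/I)^\vee_{\mathbb R}$, so $y_K(\xi)$ depends only on $y|_{(J/I)^\vee}$. This form is near $a_x>0$, so finitely many $K$ and $\xi$ matter. By (3.3), $y_K=\sum_{i\le d}t_i\rho_i+w_K$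 with $w_K$ smooth and positive definite on $(K/I)^\vee$, so $y_K$ maps smoothly to $N^+(\Sigma_K)$ and (P2) applies. If $I=J$, then $\chi_J=1$ near $x$ and only $K=J$ occurs.

(b) Choose $y\in C(J)$ close to $x$ with $y|_{(J/I)^\vee}=a_x$: add $\sum t_i\rho_i$, $t_i$ large, to a representative of $x$. Let $K_0$ be the largest element of $\mathcal S^J(y)$. As $\mu_y(I)>2T_1$, $I\in\mathcal S^J(y)$ and $K_0\supset I$. For $K\supset I$, $\chi_K$ is near $x$ a function $g_K$ of $y|_{(J/I)^\vee}$. If $a_x\notin\mathrm{supp}\,g_K$, then $\chi_K\equiv0$ near $x$; if $a_x\in\mathrm{supp}\,g_K$, then $K\in\mathcal S^J(y)$, so $K\subset K_0$. Hence only $\chi_K$ with $K\subset K_0$ enter, and $f^J$ is a function of $y_{K_0}$ near $x$. If $K_0=J$, then $\mu_y(J)\ge T_r$, so $a_x(\xi)=y(\xi)\ge T_r$ for $0\ne\xi\in(J/I)^\vee$, i.e. $\mu(x)\ge T_r$. $\square$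

By (b) and (3.8), used for $K_0$ of rank $<r$, the form $(\omega^J)^m$ vanishes where $\mu(J)<T_r$, because $m=G-d_k>G-d_{k'}$ for $k'>k$.

## 10. Localization at the strata of dimension $d_k$

**The zeros on the strata.** Let $s=(s_1,\dots,s_n)$ be general sections of $aL$ from $S$ with zero locus $Z$ ($Z=\bar X$ if $k=0$), and let $V,\delta$ be as in Section 8. Since $d_{k-1}<n=d_k$ for $k\ge1$, $\pi(Z)\cap S_{\le k-1}=\emptyset$ and $\mathrm{rk}J_x\le r$ for $x\in Z$; so (8.1) holds again, with $g-k=r$. $s$ is transverse to $0$ along $Z$, and $Z\cap\partial\bar X$ has measure zero in $Z$. The zeros of $s$ on the $n$-dimensional strata $A_J$ ($\mathrm{rk}J=r$) form a finite nonempty set $\{z\}$: the closures of these strata are projective of dimension $n$, $aL$ is ample on them, and the zeros avoid $S_{\le k-1}$. They are simple, by Bertini on the manifolds $A_J$. For $k=0$, $\{z\}$ is the set of $0$-dimensional cusps.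

For each $z$ take $J=J_z$ from fixed representatives of the $\Gamma$-orbits, a lift $\tau_z'\in\mathbb H_k$, and a small closed ball $B_z$ around it (a point if $k=0$) such that $s|_{A_J}$ has no other zero in $B_z$, the balls of distinct zeros on the same stratum are disjoint modulo the image of $\mathrm{Stab}_\Gamma(J)$ in $Sp(J^\perp/J)$, and $B_z$ is disjoint from its nontrivial translates under that image.

**The local model.** Let $\Gamma_J^0$ be the group of $\gamma\in\Gamma$ with $\gamma J=J$ acting trivially on $J^\perp/J$, modulo $\mathcal L_J$; let $\bar\Gamma$ be its image in $GL(J)$, which is $\bar\Gamma_J$ by the example to Definition 3. Put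
$$\mathcal Y_z=\Gamma_J^0\backslash\mathcal X_J|_{B_z},\qquad p:\mathcal Y_z\to B_z\ \text{ (by }\tau').$$

*$\mathcal Y_z$ is a complex manifold with boundary over $\partial B_z$.* The functions $\beta=(\mathrm{Im}\tau')^{-1}\mathrm{Im}z$ and $\alpha=z-\tau'\beta$ are continuous on $\mathcal X_J$. The kernel of $\Gamma_J^0\to\bar\Gamma$ acts by a lattice of translations in $(\alpha,\beta)$, with trivial translation only for the identity since we divided by $\mathcal L_J$. So it acts freely and properly discontinuously. It fixes $y_J$. The map $y_J:\mathcal X_J\to N^+(\Sigma_J)$ is equivariant, and $\bar\Gamma$ acts freely and properly discontinuously on $N^+$ (Lemma 2(b)). Near two given points only finitely many elements of $\bar\Gamma$ are possible, and for each of them finitely many translations; so $\Gamma_J^0$ acts freely and properly discontinuously. The map $p$ is a submersion, and $\mathcal X_J\to\bar X$ induces an étale map $\Phi_z:\mathcal Y_z\to\bar X$.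

*$\{\mu(J)\ge T\}\subset\mathcal Y_z$ is compact for $T>0$.* We show that $(y_J,\tau'):\mathcal Y_z\to(\bar\Gamma\backslash N^+)\times B_z$ is proper and use Lemma 2(c). By Step 2 of Section 6, $\mathcal X_J$ is the preimage of $N^+$. The fibers over $N^+\times B_z$ are orbits of the real unipotent group of translations in $(\alpha,\beta,c)$, in which the integral subgroup is cocompact, and there is the continuous section $z=0$, $q_i=\sqrt{s_i}$. So the preimage of a compact set is covered by the translates, under the integral subgroup, of a compact set.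

By Lemma 7(a), $\omega^J$ extends to a smooth closed form on $\mathcal Y_z$, and $(\omega^J)^m$ has support in the compact set $\{\mu(J)\ge T_r\}$. Note that $s,Z,V,\delta,B_z,\mathcal Y_z$ and the $F_K$ do not depend on the $T_s$. We now take all $T_s$ large, with $T_g>\max(g^2,g^2/\delta^2)$.

**Step 1.** *If $\tau$ lies over $Z$ and $\mu_\tau(J')\ge T_r$, $\mathrm{rk}J'=r$, then up to $\Gamma$, $J'=J_z$ and $\tau'\in\mathrm{int}B_z$ for some $z$ ($\tau'\in B_z$ if $k=0$).* This says that the active region of $Z$ is contained in the local models. Otherwise there would be $\tau_i$ over $x_i\in Z$ and $J_i'$ with $\mu(J_i')\to\infty$ violating this. Pass to $x_i\to x\in Z$, $\tau_i\in\tilde V_x$. $J_i'$ is spanned by vectors of norm $\to0$, so $J_i'\subset J_x$ by (3.6), and $J_i'=J_x$ by rank. Then $\pi(x)$ is some $z$; we may take $J_x=J_z$, $\tau'(x)=\tau'_z$, and $\tau'(\tau_i)\to\tau_z'$, a contradiction.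

**Step 2.** *$\Phi_z$ is injective on interior points with $\mu(J)\ge T_r$, and the images for different $z$ are disjoint.* This prevents double counting. At such a point $J$ is spanned by vectors of norm $\le gT_r^{-1/2}$. Vectors outside $J^\perp$ have norm $\ge T_r^{1/2}/g$ by (3.1); those in $J^\perp\setminus J$ have norm at least the minimum over $B_z$ of the shortest norm of $J^\perp/J$. So for $T_r$ large, $J$ is recovered as the saturated span of the vectors of norm $\le gT_r^{-1/2}$. If $\gamma\tau_1=\tau_2$ for such points, belonging to $z_1,z_2$, then $\gamma J_{z_1}=J_{z_2}$, hence $J_{z_1}=J_{z_2}=:J$. Then the choice of the balls gives $z_1=z_2$ and that $\gamma$ is trivial on $J^\perp/J$; so the two points agree in $\mathcal Y_z$.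

**Step 3.** *If $\tau$ lies over $V$ and $\mu_\tau(J)\ge T_r$, $\mathrm{rk}J=r$, then $f=f^J$ near $\tau$.* This identifies the integrands. Suppose $K\in\mathcal S(\tau)$, $K\not\subset J$. By (8.1) $\mathrm{rk}K\le r$, so $\mathrm{sat}(K+J)\notin\{K,J\}$, and by Lemma 1 it has rank $s''>r$ and $\mu\ge3T_{s''}$, contradicting (8.1). So $\mathcal S(\tau)\subset\{K\subset J\}$, and near $\tau$ the definitions of $f$ and $f^J$ agree.

**Step 4.** *With $Z_z=\Phi_z^{-1}(Z)$,*
$$a^nL^nB_\psi^m=\int_Z\omega^m=\sum_z\int_{Z_z}(\omega^J)^m.\tag{10.1}$$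
Over $V$ we have $\mathrm{rk}J_0\le r$, and $\omega^m=0$ at points with $\mathrm{rk}J_0<r$ by Lemma 5. If $\mathrm{rk}J_0(\tau)=r$ at an interior point of $Z$, then $\mu(J_0)\ge T_r$, so by Step 1 the point is in the image under some $\Phi_z$ of $\{\mu(J)\ge T_r\}$, by Step 2 for exactly one $z$ and one point, and by Step 3 $\Phi_z^*\omega=\omega^J$ there. Conversely, at interior points of $Z_z$ with $\mu(J)\ge T_r$ Step 3 applies, and $(\omega^J)^m=0$ elsewhere. The boundary has measure zero in $Z$ and $Z_z$. Interior points of $Z_z$ over $\partial B_z$ with $\mu(J)\ge T_r$ do not exist: by Step 1 such a point is moved by some $\gamma$ to one with lattice $J_{z'}$ and $\tau'\in\mathrm{int}B_{z'}$ (for $k\geq 1$); then $J=J_{z'}$, and the choice of the balls gives $z'=z$ and $\gamma$ trivial on $J^\perp/J$, so $\tau'\in\mathrm{int}B_z$.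

**Step 5.** *$\int_{Z_z}(\omega^J)^m=\nu_J:=\int_{p^{-1}(\tau_z')}(\omega^J)^m$.* This replaces $Z_z$ by a fiber. For $k=0$ it is the definition. Let $k\ge1$. The automorphy factor is trivial on $\Gamma_J^0$, because in adapted coordinates it is the factor of the action on $\tau'$, which is $1$, times a power of the determinant on $J$, which is $1$. So $s$ is a $\mathbb C^n$-valued holomorphic function on $\mathcal Y_z$, equal to $s^0:=p^*(s|_{A_J})$ at points over $A_J$, i.e. where $\mu=\infty$. The compact sets $\{\mu\ge T\}$ decrease to $\{\mu=\infty\}$ as $T\to\infty$; so for $T_r$ large $|s-s^0|<\frac12\min_{\partial B_z}|s^0|$ on $\{\mu\ge T_r\}$. Let $\tau_\varepsilon$ be a $2n$-form on $\mathbb C^n$ of integral $1$ supported in the $\varepsilon$-ball, approximating the delta form at $0$, and let $s^t=s^0+t(s-s^0)$, $0\le t\le1$. Over $\partial B_z$ and on $\{\mu\ge T_r\}$, $|s^t|$ is bounded below by $\frac12\min_{\partial B_z}|s^0|>0$. So for small $\varepsilon$ the form $(s^t)^*\tau_\varepsilon\wedge(\omega^J)^m$ on $[0,1]\times\mathcal Y_z$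 is closed, has compact support and vanishes over a neighborhood of $\partial B_z$. Stokes gives
$$\int_{\mathcal Y_z}s^*\tau_\varepsilon\wedge(\omega^J)^m=\int_{\mathcal Y_z}(s^0)^*\tau_\varepsilon\wedge(\omega^J)^m.$$
As $\varepsilon\to0$ the left side tends to $\int_{Z_z}(\omega^J)^m$, since $s$ is transverse to $0$. The right side is $\int_{B_z}(s|_{A_J})^*\tau_\varepsilon\cdot p_*(\omega^J)^m=\nu_J$ for small $\varepsilon$, since $p_*(\omega^J)^m$ is a closed $0$-form on $B_z$, hence constant, and the zero is simple.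

So Theorem 2 follows once we show $(-1)^{m+r}\nu_J>0$ for every $J$ of rank $r$.

## 11. The fiber integral as the degree-type integral of $y\mapsto T$

Put $F=f^J/(4\pi N)$, and let $T=T(y)$ be the symmetric form on $J$ with $dF=\langle T,dy\rangle=\sum_{ij}T_{ij}dy_{ij}$. Then $\omega^J=\frac1{4\pi}dd^cf^J=N\,dd^cF$, and in (3.8)
$$\sum F_b\,d\theta_b=\sum_{ij}T_{ij}\,d\theta_{ij}=2\sum_l\sum_{ij}T_{ij}\,d\alpha_{li}\wedge d\beta_{lj}.$$
On the fiber of $p$, of real dimension $2R+2kr$, the $m$-th power must contain all $R$ forms $dy_a$, and these occur only in the first sum of (3.8), linearly. So only $(\text{first sum})^R(\text{second sum})^{kr}$ survives. The second factor contains all $d\alpha,d\beta$, so in the first $\theta_a$ may be replaced by $dc_a$. With $(\text{first})^R=R!\det(F_{ab})\prod_a dy_a\wedge\theta_a$ and $(\text{second})^{kr}=2^{kr}(kr)!\det(T)^k\prod_{l,i}d\alpha_{li}\wedge d\beta_{li}$,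
$$(\omega^J)^m=(-1)^mC\det(F_{ab})\det(T)^k\prod_a(dy_a\wedge dc_a)\prod_{l,i}(d\alpha_{li}\wedge d\beta_{li}),\qquad C=N^m\,m!\,2^{kr}>0.$$
The complex orientation of the fiber is that of $\prod(dc_a\wedge dy_a)\prod(d\alpha_{li}\wedge d\beta_{li})$, since $z=\alpha+\tau'\beta$ with $\mathrm{Im}\tau'>0$ and $u=iy+c+\beta^t\tau'\beta$. Reversing the $R$ pairs gives $(-1)^R$. The fiber is, up to measure zero, fibered over $\bar\Gamma\backslash C(J)$ with fibers the quotients of the $(\alpha,\beta,c)$-space by the integral unipotent group, which have a constant positive volume. Hence $\nu_J=(-1)^{m+R}C'\mathcal I$ with $C'>0$ and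
$$\mathcal I=\int_{\bar\Gamma\backslash C(J)}\mathsf G^*\Omega_0,\qquad\mathsf G=T(\cdot):C(J)\to\mathrm{Sym}^2(J_{\mathbb R})^\vee,\qquad\Omega_0=\det(T)^k\,dT.\tag{11.1}$$
Here $dT=\prod dF_a$ is an invariant volume form with the orientation dual to that of $dy=\prod dy_a$, and $\mathsf G^*dT=\det(F_{ab})\,dy$; $\bar\Gamma$ preserves these because its elements have determinant $1$. We shall prove

**Claim.** $(-1)^{R-r}\mathcal I>0$.

It gives $(-1)^{m+R+R-r}\nu_J>0$, i.e. $(-1)^{m+r}\nu_J>0$, and with it Theorem 2.

**Extension of $\mathsf G$ to $N^+$.** In a chart, the constant fields $\rho_i=\partial_{t_i}$ are smooth on $N^+=N^+(\Sigma_J)$, equal to $-4\pi s_i\partial_{s_i}$ for $i\le d$. By Lemma 7(a), $f^J=-\sum_{i\le d}\psi(\rho_i)\log s_i+\text{smooth}$. Applying the fields, $\mathsf G$ extends smoothly and equivariantly to $N^+$, and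
$$\langle T,\rho\rangle=\psi(\rho)/N\quad\text{on }\{s_\rho=0\}.\tag{11.2}$$
For $\sigma\in\Sigma_J$ let $N^+(\sigma)$ be the closed face $\{s_\rho=0,\ \rho\in\sigma\}$, the union of the strata in $N^+$ of the cones $\sigma'\supseteq\sigma$.

**Lemma 8.** On $N^+(\sigma)$: (i) $T|_{I_\sigma}$ is positive definite. (ii) If $\rho\in\sigma$ is a generator and $\rho=\sum c_av_av_a^t$ with $c_a>0$ and the $v_av_a^t$ generators of a common perfect cone, then $T(v_a)=1$ for all $a$. (iii) If $x\in N^+(\sigma)$ and $\mu(x)<T_r$, then near $x$, $T=\pi_X^*S$, where $K_0\subsetneq J$, $K_0\supset I_\sigma$, $S$ is a form on $K_0$, and $\pi_X:J_{\mathbb R}\to K_{0,\mathbb R}$ is a projection, with $(S,X)$ depending smoothly on the point.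

*Proof.* Let $x$ be in the stratum of $\sigma'\supseteq\sigma$ and $I'=I_{\sigma'}\supset I_\sigma$. Let $e\in\mathrm{Sym}^2(I'_{\mathbb R})$. By Lemma 7(a) the $\theta_K^J$ with $K\supset I'$ are invariant under translation by $e$, and $(y+e)_K=y_K+e$ by (3.3). So at $x$, $\langle T,e\rangle=\sum_{K\supset I'}\theta_K^J\langle dF_K,e\rangle/(4\pi N)$. By Lemma 6, $\langle dF_K,e\rangle/4\pi$ at $x$ is an average, with positive weights of sum $1$ proportional to $e^{-4\pi\langle\hat T,w\rangle}$, of $\langle\hat T,e\rangle$ over those $\hat T\in P_K$ with $\langle\hat T,\rho_i\rangle=\psi(\rho_i)$ for all generators $\rho_i$ of $\sigma'$ (the other terms of $H_K$ vanish at $s=0$). Each $\hat T$ is positive definite; taking $e=vv^t$ with $v\in I'_{\mathbb R}$ gives (i).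

For (ii), $v_a\in I_\sigma$, and for every $\hat T$ in the average $\langle\hat T,\rho\rangle=\psi(\rho)=N\sum c_a$ and $\hat T(v_a)\ge N$. Hence $\hat T(v_a)=N$, and $T(v_a)=1$.

For (iii), by Lemma 7(b) $f^J$ is near $x$ a function of $y_{K_0}=c-b^ta^{-1}b$ with $I'\subset K_0\subsetneq J$. With $X=a^{-1}b$,
$$dy_{K_0}=dc-db^tX-X^tdb+X^tda\,X=(-X^t,1)\,dy\,(-X^t,1)^t,$$
so $T(v)=S(\pi_Xv)$ with $\pi_X(m,\kappa)=\kappa-X^tm$. Here $S=T|_{K_0}$ extends smoothly because $T$ does. $X$ is a function of $y$ modulo $\mathrm{Sym}^2(K_{0,\mathbb R})\supset\mathrm{span}\,\sigma'$, and $a$ is positive definite at $x$; so $X$ is smooth near $x$, also at the boundary. $\square$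

## 12. Iterated Stokes on the faces $N^+(\sigma_j)$

**Setting.** Consider sequences of rays $(\rho_1,\dots,\rho_j)$ of $\Sigma_J$ (each $\rho_i$ also denotes the generator) spanning a cone $\sigma_j\in\Sigma_J$ such that $I_i:=I_{\langle\rho_1,\dots,\rho_i\rangle}$ has rank $i$ for all $i\le j$. Put
$$A_j=\{T:\langle T,\rho_i\rangle=\psi(\rho_i)/N,\ i\le j\},\quad V_j=\{T:\langle T,\rho_i\rangle=0,\ i\le j\},\quad Y_j=\mathrm{Sym}^2(J_{\mathbb R})/\langle\rho_1,\dots,\rho_j\rangle.$$
$V_j$ is dual to $Y_j$, and the open stratum of $N^+(\sigma_j)$ is open in $Y_j$. By (11.2) and Lemma 8(i), $\mathsf G$ maps $N^+(\sigma_j)$ into the set of $T\in A_j$ with $T|_{I_j}$ positive definite. For such $T$ let $T^{(j)}$ be the Schur complement, a form on $J/I_j$, and let $E^{(j)}$ be the vector field whose value at $T$ is the pullback of $T^{(j)}$ to $J$. It is tangent to $A_j$, since it vanishes on $I_j$. In a splitting $J_{\mathbb R}=I_{j,\mathbb R}\oplus M$,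
$$T=\begin{pmatrix}A&B\\B^t&B^tA^{-1}B+T^{(j)}\end{pmatrix},$$
the conditions defining $A_j$ concern only $A$, and the flow of $E^{(j)}$ scales $T^{(j)}$ and fixes $A,B$. Consider forms
$$\Omega_j=\varphi_j(T|_{I_j})\det(T^{(j)})^k\,\mathrm{vol}_j,$$
$\mathrm{vol}_j$ an invariant volume form on $V_j$, $\varphi_j>0$ smooth; $j=0$ is the given $\Omega_0$, with $\varphi_0=1$. In the coordinates $(A,B,T^{(j)})$ the form $\mathrm{vol}_j$ is a constant times $dA\,dB\,dT^{(j)}$, so $\mathcal L_{E^{(j)}}\Omega_j=w_j\Omega_j$ with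
$$w_j=(r-j)k+\tfrac{(r-j)(r-j+1)}2>0\quad(j<r).$$
$\Omega_j$ has top degree on $A_j$; by Cartan's formula $\Omega_j=d\beta_j$ with $\beta_j=w_j^{-1}\iota_{E^{(j)}}\Omega_j$.

*Example.* For $r=1$: $\Omega_0=T^kdT$, $\beta_0=\frac1{k+1}T^{k+1}$. The image of $\mathsf G$ runs from $T=0$ (where $\mu<T_1$, Lemma 8(iii) with $K_0=0$) to the value $T=T(v)=1$ at infinity. So $\mathcal I=\frac1{k+1}>0$.

**Step 1. The forms descend.** Let $\bar\Gamma_{\sigma_j}$ be the stabilizer of $\sigma_j$ in $\bar\Gamma$. It preserves $\sum_{i\le j}\rho_i\in C(I_j)$, so it acts on $I_j$ through a finite, torsion free, hence trivial group; in particular it fixes all $\rho_i$. Its elements have determinant $1$ on $J$, hence on $\mathrm{Sym}^2(J_{\mathbb R})$, on $J/I_j$ and on $Y_j$. So it preserves $\Omega_j$, $\beta_j$ and orientations. The same argument for $\langle\sigma_j,\rho\rangle$ with a further ray $\rho$ shows that $\bar\Gamma_{\langle\sigma_j,\rho\rangle}$ fixes all generators, so it is the stabilizer of $\rho$ in $\bar\Gamma_{\sigma_j}$.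

**Step 2. Compactness.** We need a compact region to apply Stokes. The translates $N^+(\gamma\sigma_j)$ form a locally finite family of closed subsets of $N^+$: in the chart of $\sigma'$ only the faces of cones $\subset\sigma'$ occur. So $\bigsqcup_{\gamma\in\bar\Gamma/\bar\Gamma_{\sigma_j}}N^+(\gamma\sigma_j)\to N^+$ is proper, and dividing by the free, properly discontinuous action of $\bar\Gamma$, so is $\bar\Gamma_{\sigma_j}\backslash N^+(\sigma_j)\to\bar\Gamma\backslash N^+$. By Lemma 2(c), $\bar\Gamma_{\sigma_j}\backslash(N^+(\sigma_j)\cap\{\mu\ge T_r\})$ is compact.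

**Step 3. Support.** *For $j<r$, $\mathsf G^*\beta_j=0$ on $N^+(\sigma_j)\cap\{\mu<T_r\}$.* By Lemma 8(iii), $\mathsf G$ factors there locally through $\Psi(S,X)=\pi_X^*S$, on pairs with $S\in\mathrm{Sym}^2(K_{0,\mathbb R})^\vee$, $\langle S,\rho_i\rangle=\psi(\rho_i)/N$ for $i\le j$, $S|_{I_j}$ positive definite, where $I_j\subset K_0$. With $s=\mathrm{rk}K_0<r$ the source has dimension
$$\tfrac{s(s+1)}2-j+s(r-s)=R-j-\tfrac{(r-s)(r-s+1)}2<R-j=\dim V_j,$$
so $\Psi^*\Omega_j=0$. A Schur complement is the stationary value over translations by $I_{j,\mathbb R}$, and $\pi_X$ is the identity on $I_j$; so $(\pi_X^*S)^{(j)}=\bar\pi_X^*S^{(j)}$. Hence $E^{(j)}$ is $\Psi$-related to the field $E'$ with $\dot X=0$ and $\dot S$ the pullback of $S^{(j)}$ to $K_0$. Therefore $\Psi^*\beta_j=w_j^{-1}\iota_{E'}\Psi^*\Omega_j=0$.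

**Step 4. One application of Stokes.** By Steps 1–3, Stokes' theorem applies on the manifold with corners $\bar\Gamma_{\sigma_j}\backslash N^+(\sigma_j)$, $j<r$:
$$\int_{\bar\Gamma_{\sigma_j}\backslash N^+(\sigma_j)}\mathsf G^*\Omega_j=\sum_\rho\int_{\bar\Gamma_{\langle\sigma_j,\rho\rangle}\backslash N^+(\langle\sigma_j,\rho\rangle)}\mathsf G^*\beta_j,\tag{12.1}$$
the sum over rays $\rho$ modulo $\bar\Gamma_{\sigma_j}$ with $\langle\sigma_j,\rho\rangle\in\Sigma_J$ of dimension $j+1$; finitely many terms are nonzero. The outward normal is $-\partial_{s_\rho}$, i.e. the direction $+\rho$ in $Y_j$. So if $\mathrm{vol}_j$ is positive for the orientation dual to that of $Y_j$ and $\mathrm{vol}_j=d\langle T,\rho\rangle\wedge\mathrm{vol}'$, then $\mathrm{vol}'$ is positive for the dual of the boundary orientation on $Y_j/\rho$. On the face $\langle T,\rho\rangle$ is constant by (11.2), so there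
$$\beta_j|=w_j^{-1}\varphi_j\det(T^{(j)})^k\,\langle T^{(j)},\bar\rho\rangle\,\mathrm{vol}',$$
with $\bar\rho\in\mathrm{Sym}^2(J/I_j)_{\mathbb R}$ the semidefinite image of $\rho$. Let $h=\mathrm{rk}\,\bar\rho$.

- $h=0$: $\bar\rho=0$ and the term vanishes.
- $h\ge2$: write $\rho=\sum c_av_av_a^t$ as in Lemma 8(ii). Then $\bar\rho=\sum c_a\bar v_a\bar v_a^t$ has rank $\ge2$, so two of the $\bar v_a\in J/I_j$, say $\bar v_1,\bar v_2$, are independent. On the face $T(v_1)=T(v_2)=1$. As $v_1v_1^t,v_2v_2^t$ are independent modulo $\mathrm{Sym}^2(I_{j,\mathbb R})$, $\mathsf G$ maps the face into an affine subspace of codimension $2$ in $A_j$. The $(\dim V_j-1)$-form $\beta_j$ pulls back to $0$.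
- $h=1$: then $I_{\langle\sigma_j,\rho\rangle}$ has rank $j+1$, so $\rho_{j+1}:=\rho$ continues the sequence, and $\bar\rho=c\,ww^t$ with $c>0$ and $w$ a generator of $I_{j+1}/I_j$. By Lemma 8(i), $T|_{I_{j+1}}$ is positive definite on the face, so $T^{(j)}(w)>0$; it depends only on $T|_{I_{j+1}}$, and $\det T^{(j)}=T^{(j)}(w)\det T^{(j+1)}$ in lattice bases. So $\beta_j|=\Omega_{j+1}$ with $\mathrm{vol}_{j+1}=\mathrm{vol}'$ and $\varphi_{j+1}=c\,w_j^{-1}\varphi_j\,T^{(j)}(w)^{k+1}>0$.

**Step 5. After $r$ steps.** Since the boundary of $N^+$ has measure zero, $\mathcal I$ is the left side of (12.1) for $j=0$, and iterating we get a finite sum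
$$\mathcal I=\sum_{(\rho_1,\dots,\rho_r)\bmod\bar\Gamma}\int_{N^+(\sigma_r)}\mathsf G^*\big(\varphi_r(T)\,\mathrm{vol}_r\big),\qquad\varphi_r>0.\tag{12.2}$$
Here $I_r=J$, so $\bar\Gamma_{\sigma_r}=1$ by Step 1, $\mu=\infty$ on $N^+(\sigma_r)$, and $N^+(\sigma_r)$ is compact by Step 2. Its open stratum is all of $Y_r$, since the condition $a_x>0$ is empty.

**Step 6. Every summand has the right sign or is zero.** Near $N^+(\sigma_r)$ we have $f^J=F_J$ by Lemma 7(a). Complete $\rho_1,\dots,\rho_r$ to a basis of $\mathcal L_J$; then $t_i$ ($i>r$) are coordinates on $Y_r$ and $T_i=\langle T,\rho_i\rangle$ ($i>r$) dual ones on $A_r$. By Lemma 6, on $Y_r$ the $T_i$ are the partial derivatives of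
$$\Phi(w)=\frac{-1}{4\pi N}\log\sum_{\hat T\in P_J,\ \langle\hat T,\rho_i\rangle=\psi(\rho_i),\ i\le r}e^{-4\pi\langle\hat T,w\rangle},\qquad w=\sum_{i>r}t_i\rho_i.$$
Its Hessian is $-\frac{4\pi}N$ times the covariance matrix of $(\langle\hat T,\rho_i\rangle)_{i>r}$ for the weights $e^{-4\pi\langle\hat T,w\rangle}$. So it is negative semidefinite on the $(R-r)$-dimensional space $Y_r$, and definite if and only if these $\hat T$ affinely span $NA_r$. As $\mathrm{vol}_r$ is positive for the orientation dual to that of $Y_r$, $\mathsf G^*\mathrm{vol}_r$ is a positive constant times $\det(\mathrm{Hess}\,\Phi)$ times the positive volume form. Hence every summand in (12.2) is $(-1)^{R-r}$ times a number $\ge0$.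

## 13. A nonzero summand from the standard cone

It remains to find one sequence for which the Hessian is definite.

**Step 1. The standard cones are perfect cones.** We need explicit cones of $\Sigma$. Let $e_1,\dots,e_r$ be a basis of $J$, $\mathrm{Id}$ the form with orthonormal basis $(e_i)$, and $\mathcal T_i=\mathrm{cone}(e_1e_1^t,\dots,e_ie_i^t)$. Let $y=\sum b_ie_ie_i^t\in\mathcal T_r$ and let $y=\sum c_av_av_a^t$, $c_a>0$, be an expansion in a perfect cone with form $T_0$. Then
$$\sum b_i=\langle\mathrm{Id},y\rangle=\sum c_a\mathrm{Id}(v_a)\ge\sum c_a=\langle T_0,y\rangle=\sum b_iT_0(e_i)\ge\sum b_i.$$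
So $\mathrm{Id}(v_a)=1$ and $v_a\in\{\pm e_l\}$ for all $a$, and $\psi_0(y)=\sum b_i$. Apply this to $y$ in the relative interior of $\mathcal T_i$, expanded with positive coefficients in all generators of the cone of the perfect decomposition whose relative interior contains $y$. The $e_le_l^t$ are independent, so these generators are exactly $e_1e_1^t,\dots,e_ie_i^t$, and the cone is $\mathcal T_i$. Thus the $\mathcal T_i$ are cones of the perfect decomposition; they are subdivided by $\Sigma$, and $\psi=N\langle\mathrm{Id},\cdot\rangle$ on $\mathcal T_r$.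

**Step 2. The sequence.** Put $\sigma_1=\mathcal T_1$. Inductively let $\sigma_i\in\Sigma$ be an $i$-dimensional cone in $\mathcal T_i$ having the $(i-1)$-dimensional cone $\sigma_{i-1}\subset\mathcal T_{i-1}$ as a face. It exists: the cones of $\Sigma$ in $\mathcal T_i$ subdivide it into finitely many (they are finite modulo $\Gamma$, and only finitely many maps carry a face of $\mathcal T_i$ to a face of $\mathcal T_i$), so points of $\mathcal T_i$ near a point of $\mathrm{relint}\,\sigma_{i-1}$ lie in $i$-dimensional cones containing that point. Its new ray $\rho_i$ lies in $\mathcal T_i\setminus\mathcal T_{i-1}$. The relative interior of $\sigma_i$ lies in that of $\mathcal T_i$, so $I_i=\langle e_1,\dots,e_i\rangle$ has rank $i$. Hence $(\rho_1,\dots,\rho_r)$ is one of the sequences in (12.2).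

**Step 3. Enough forms $\hat T$.** The $\rho_1,\dots,\rho_r$ span the same space as $e_1e_1^t,\dots,e_re_r^t$, and $\psi=N\langle\mathrm{Id},\cdot\rangle$ on it. So the relevant $\hat T$ are those in $\mathcal L_J^\vee$ with $\hat T(e_i)=N$ for all $i$ and $\hat T(v)\ge N$ for $0\ne v\in J$. Fix an integer $N_0\ge2$. For $N$ suitably divisible they include
$$N\,\mathrm{Id}\qquad\text{and}\qquad N\,\mathrm{Id}+\tfrac N{N_0}(e_i^*e_j^*+e_j^*e_i^*),\quad i<j.$$
Indeed, the second form has value $N$ at $\pm e_l$. For $v\ne0$, $v\ne\pm e_l$, we have $\mathrm{Id}(v)\ge2$ and $|2v_iv_j|\le\mathrm{Id}(v)$, so the value at $v$ is at least $N\,\mathrm{Id}(v)(1-\frac1{N_0})\ge2N(1-\frac1{N_0})\ge N$. These forms affinely span $NA_r=\{T:T(e_i)=N\}$, of dimension $\frac{r(r-1)}2=R-r$. So the Hessian of $\Phi$ is negative definite everywhere, and this summand is $(-1)^{R-r}$ times a positive number.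

Hence $(-1)^{R-r}\mathcal I>0$, which is the Claim of Section 11. So $(-1)^{m+r}\nu_J>0$ for every $J$ of rank $r$. By (10.1) and Step 5 of Section 10, $a^nL^{d_k}B_\psi^m=\sum_z\nu_{J_z}$ is a nonempty sum of numbers of sign $(-1)^{m+r}=(-1)^{m+g-k}$, and the pullback of $D$ is a positive multiple of $B_\psi$. Therefore $(-1)^{m+g-k}\langle L^{d_k}D^m\rangle_{\mathcal A_g^F}>0$. $\blacksquare$
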